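\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture 2}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{remark}{Remark}

\title{Sobolev orthogonal polynomials with zeros\\ away from the predicted region}

\begin{abstract}
For the inner product $\int fg\,d\mu_0+\int f'g'\,d\mu_1$ with two regular measures on the real line, it has been conjectured that all zeros of the orthogonal polynomials of large degree lie near $\overline V\cup\operatorname{conv}\Sigma$, where $\Sigma$ is the union of the supports and $V$ is a certain open set defined by the Green function of $\overline{\mathbf C}\setminus\Sigma$. We disprove this. In our example $\Sigma$ consists of three intervals, $\mu_0$ is Lebesgue measure on the outer two, and $\mu_1$ has an explicit algebraic density. The mechanism is that $\mu_0$ imposes on the derivative of the orthogonal polynomial one extra linear condition, and this condition creates zeros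 that can be moved off the real axis.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\mu_0$ and $\mu_1$ be positive finite Borel measures on $\mathbf R$ whose supports $\Sigma_0$, $\Sigma_1$ are compact and infinite. Put $\Sigma=\Sigma_0\cup\Sigma_1$, and let $\pi_n$ be the monic polynomial of degree $n$ that is orthogonal to all polynomials of lower degree with respect to the Sobolev inner product
\begin{equation}\label{eq:inner}
\langle f,g\rangle_S=\int fg\,d\mu_0+\int f'g'\,d\mu_1 .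
\end{equation}
Where are the zeros of $\pi_n$ when $n$ is large?

For ordinary orthogonality there is a simple bound. If $p$ is orthogonal in $L^2(\mu)$ to all polynomials of lower degree and $p(z_0)=0$, then $\int (x-z_0)\,|p(x)/(x-z_0)|^2\,d\mu=0$, so $z_0$ is a weighted mean of points of the support and lies in its convex hull. The argument uses that multiplication by $x$ is symmetric. For \eqref{eq:inner} it is not, and the zeros may leave the convex hull of $\Sigma$. The following set describes how far most of them can go.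

Let $\Omega=\overline{\mathbf C}\setminus\Sigma$, and let $g=g_\Omega(\cdot\,;\infty)$ be its Green function with pole at $\infty$. For $r>0$ let $V_r$ be the union of those connected components of $\{z\in\mathbf C: g(z)<r\}$ that do not meet $\Sigma_0$, and put $V=\bigcup_{r>0}V_r$. Heuristically, $|\pi_n'|$ has the exponential growth of $e^{ng}$, while $\pi_n$ itself is under control only on $\Sigma_0$; elsewhere it is obtained by integrating $\pi_n'$ along a path that starts on $\Sigma_0$. If $z$ lies in a component of $\{g<r\}$ that meets $\Sigma_0$, the path can be kept below the level $r$. If $z\in V_r$, every path from $\Sigma_0$ must climb to the level $r$ before it comes down to $z$, and what is collected at the top will in general dominate, so that $\pi_n$ is nearly constant near such a $z$. So $V$ is the region where $\pi_n$ is not determined by the local behavior of its derivative. If $\Sigma_1\subset\Sigma_0$, or if $\Sigma$ is an interval, then $V=\emptyset$: by the maximum principle each component of $\{g<r\}$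 meets $\Sigma$, and if $\Sigma$ is an interval this forces $\{g<r\}$ to be connected.

Two regularity assumptions are made. First, $\Sigma_0$ and $\Sigma_1$ are regular for the Dirichlet problem. Second, $\mu_0$ and $\mu_1$ are regular in the sense of Stahl and Totik: if $P_k$ is the monic orthogonal polynomial of degree $k$ for $\mu_j$, then $\|P_k\|_{L^2(\mu_j)}^{1/k}\to\operatorname{cap}(\Sigma_j)$. Under these assumptions, \cite[Theorem 2]{BS} states that every weak$^*$ limit $\nu$ of a subsequence of the normalized zero counting measures of $\pi_n$ satisfies $\operatorname{supp}\nu\subset\overline V\cup\Sigma$, and that $\nu$ and the equilibrium measure of $\Sigma$ have the same balayage onto $\partial V\cup(\Sigma\setminus V)$. This describes the zeros in the sense of weak$^*$ limits, and says nothing about a set of $o(n)$ zeros. Conjecture 2 of \cite{BS} is a statement about all zeros. Besides neighborhoods of $\overline V$, it allows them the convex hull of $\Sigma$, where they would lie in the case of ordinary orthogonality.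

\begin{conjecture}
Under the assumptions above, let $W$ be an arbitrary open set containing $\overline V$ and the convex hull of $\Sigma$. Then there is an $n_0$ such that for every $n\ge n_0$ all zeros of $\pi_n$ are in $W$.
\end{conjecture}

The conjecture is false.

\begin{theorem}\label{thm:main}
There are measures $\mu_0,\mu_1$ satisfying all the assumptions above, and a closed disc $\Delta$ disjoint from $\overline V\cup\mathbf R$, such that $\pi_n$ has a zero in $\Delta$ for all sufficiently large $n\equiv5\pmod 6$. Hence for $W=\mathbf C\setminus\Delta$, an open set containing $\overline V$ and $\operatorname{conv}\Sigma$, no $n_0$ as in the conjecture exists. One may take $\Sigma_1=\Sigma$ to be a union of three intervals, $\mu_0$ to be Lebesgue measure on the two outer ones, and $\mu_1$ to have the explicit algebraic density \eqref{eq:measures}.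
\end{theorem}

The supplementary Theorem \ref{thm:supp} in Section \ref{sec:supp} allows more general $\mu_0$, locates all zeros away from $\Sigma\cup\overline V$, and shows that the conjecture remains false if $W$ is required to contain the convex hull of $\overline V\cup\Sigma$.

The proof has three parts. Sections \ref{sec:geometry}--\ref{sec:weight} contain the algebra: we explain why $\pi_n'$ should solve an extremal problem with one linear constraint, solve it in closed form, first for the simplest weight and then for the one we need, and find a nonreal zero $x_*$ of the limit function $f$. Sections \ref{sec:estimates} and \ref{sec:approx} turn the heuristics into a proof that $\pi_n'$ is asymptotic to the explicit solution. Section \ref{sec:proof} integrates and finds a zero of $\pi_n$ near $x_*$.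

Throughout, $C,c>0$ denote constants independent of the degree index $m$; they may change from line to line. From here on all polynomials whose norms and integrals we estimate have real coefficients; in particular $\pi_n$ does.

\section{Three intervals}\label{sec:geometry}

We want $V\ne\emptyset$ and $\Sigma_0$ with pieces on both sides of $V$. Three intervals are enough, and we take an inverse image of $[-1,1]$ under a cubic so that all functions are explicit.

For $B\ge1$ put
\[
t(x)=x^3-3x,\qquad T=Bt,\qquad H=\sqrt{4B^2-1},\qquad P=2B+H,\qquad Q=\frac1P=2B-H .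
\]
We have $T(\pm1)=\mp2B$ and $T(\pm2)=\pm2B$, and $T$ is monotone on each of $[-2,-1]$, $[-1,1]$, $[1,2]$, mapping each onto $[-2B,2B]$. Since $2B>1$,
\[
\Sigma:=T^{-1}([-1,1])=I_1\cup I_2\cup I_3,\qquad I_k=[\alpha_k,\beta_k],
\]
with disjoint intervals $I_1\ni-\sqrt3$, $I_2\ni0$, $I_3\ni\sqrt3$, which are separated by the points $-1$ and $1$. Each $I_k$ is mapped bijectively onto $[-1,1]$, and $T'\neq0$ on $\Sigma$. We write $\beta_*=\beta_3=\max\Sigma\in(\sqrt3,2)$.

\paragraph{The functions $\theta$ and $y$.}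
Let $J(u)=u+\sqrt{u^2-1}$ on $\mathbf C\setminus[-1,1]$, with $\sqrt{u^2-1}\sim u$ at $\infty$; then $|J|>1$. On $\mathbf C\setminus\Sigma$ put
\[
y=\sqrt{T^2-1}\quad(y\sim T\text{ at }\infty),\qquad e^\theta=J(T)=T+y,\qquad e^{-\theta}=T-y .
\]
The function $\theta$ is determined up to multiples of $2\pi i$, but integer powers of $e^\theta$, the real part $\operatorname{Re}\theta$, and $\theta'=T'/y$ are single-valued. Since $e^\theta\sim2Bx^3$ at $\infty$ and $\operatorname{Re}\theta$ extends continuously by $0$ to $\Sigma$, the Green function is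
\[
g=\tfrac13\operatorname{Re}\theta .
\]
The equilibrium measure $\omega_\Sigma$, which is the harmonic measure of $\Omega$ at $\infty$, has density $\frac1\pi|\partial g/\partial n|$ (the two sides of $\Sigma$ contribute equally), so
\begin{equation}\label{eq:equil}
d\omega_\Sigma=\frac{|T'|}{3\pi\sqrt{1-T^2}}\,dx .
\end{equation}
With $\pm$ for boundary values on $\Sigma$ from the upper and lower half plane,
\begin{equation}\label{eq:bdry}
|e^{\theta_\pm}|=1,\qquad e^{\theta_-}=e^{-\theta_+},\qquad y_-=-y_+,\qquad y_+=i\,\mathrm{sgn}(T')\sqrt{1-T^2}.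
\end{equation}
At the critical points $\pm1$ of $T$, where $J(\mp 2B)=\mp P$,
\begin{equation}\label{eq:pm1}
y(\pm1)=\mp H,\qquad e^{\theta(\pm1)}=\mp P,\qquad \theta''(\pm1)=\frac{T''(\pm1)}{y(\pm1)}=-\frac{6B}{H}.
\end{equation}

\paragraph{The set $V$.}
Let $\Sigma_1=\Sigma$, and let $\Sigma_0\subset I_1\cup I_3$ meet both $I_1$ and $I_3$. Put $r_0=\frac13\log P=g(\pm1)$, and let $\mathcal E$ be the union of $[-1,1]$ and $\{1<|J|<P\}$. This is the open ellipse with center $0$, real semi-axis $\frac12(P+P^{-1})=2B$ and imaginary semi-axis $\frac12(P-P^{-1})=H$. Then $\{g<r_0\}=T^{-1}(\mathcal E)$. The critical values $\pm2B$ of $T$ are not in $\mathcal E$, so $T:T^{-1}(\mathcal E)\to\mathcal E$ is an unramified covering of degree $3$ of a simply connected domain. Hence $T^{-1}(\mathcal E)$ has three components, each mapped conformally onto $\mathcal E$. Each $I_k$ is connected and is mapped onto $[-1,1]$; since $T$ is injective on each component, the $I_k$ lie in different components, which we call $V_{(k)}\supset I_k$.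

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\draw[gray] (-2.3,0)--(2.3,0);
\draw[fill=gray!20] (-1,0) .. controls (-0.7,0.3) and (-0.4,0.6) .. (0,0.6) .. controls (0.4,0.6) and (0.7,0.3) .. (1,0) .. controls (0.7,-0.3) and (0.4,-0.6) .. (0,-0.6) .. controls (-0.4,-0.6) and (-0.7,-0.3) .. (-1,0);
\draw (1,0) .. controls (1.2,0.2) and (1.4,0.37) .. (1.62,0.37) .. controls (1.88,0.37) and (2,0.2) .. (2,0) .. controls (2,-0.2) and (1.88,-0.37) .. (1.62,-0.37) .. controls (1.4,-0.37) and (1.2,-0.2) .. (1,0);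
\draw (-1,0) .. controls (-1.2,0.2) and (-1.4,0.37) .. (-1.62,0.37) .. controls (-1.88,0.37) and (-2,0.2) .. (-2,0) .. controls (-2,-0.2) and (-1.88,-0.37) .. (-1.62,-0.37) .. controls (-1.4,-0.37) and (-1.2,-0.2) .. (-1,0);
\draw[line width=2pt] (-0.15,0)--(0.15,0);
\draw[line width=2pt] (1.63,0)--(1.81,0);
\draw[line width=2pt] (-1.81,0)--(-1.63,0);
\draw (1.74,0.17) circle (0.06);
\node at (1.55,0.19) {$\Delta$};
\node at (0,0.35) {$V=V_{(2)}$};
\node at (-1.55,0.19) {$V_{(1)}$};
\node at (1.5,-0.18) {$V_{(3)}$};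
\node[below] at (0,0) {$I_2$};
\node[below] at (1.76,0) {$I_3$};
\node[below] at (-1.7,0) {$I_1$};
\node[below] at (1,-0.05) {$1$};
\node[below] at (-1,-0.05) {$-1$};
\end{tikzpicture}
\caption{Schematic picture, not to scale. The set $\{g<r_0\}$ has three components $V_{(k)}\supset I_k$, whose closures touch only at the critical points $\pm1$ of the Green function $g$. Since $\Sigma_0$ meets $I_1$ and $I_3$ but not $I_2$, the set $V$ is the shaded component $V_{(2)}$. The disc $\Delta$, close to $I_3$ but off the real axis, contains a zero of $\pi_n$ for all large $n\equiv5\pmod6$.}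
\label{fig:V}
\end{figure}

The same argument applies to $\{g<r\}$ for $0<r\le r_0$, with a smaller ellipse. Its three components contain one $I_k$ each, so $V_r$ is the component containing $I_2$; it is contained in $V_{(2)}$ and equals $V_{(2)}$ for $r=r_0$. Now let $r>r_0$. On $\operatorname{conv}\Sigma\subset[-2,2]$ we have $|T|\le2B$, hence $g\le r_0<r$. Each component of $\{g<r\}$ meets $\Sigma$, since otherwise $g$ would be harmonic on this bounded component with boundary values $r$, hence identically $r$, a contradiction. All components therefore meet the connected set $\operatorname{conv}\Sigma\subset\{g<r\}$, that is,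
\begin{equation}\label{eq:connected}
\{g<r\}\ \text{is connected for every } r>r_0 ,
\end{equation}
and $V_r=\emptyset$. Altogether
\begin{equation}\label{eq:V}
V=V_{(2)},\qquad \overline V\cap V_{(1)}=\overline V\cap V_{(3)}=\emptyset ,
\end{equation}
the latter because $V_{(1)},V_{(3)}$ are open and disjoint from $V_{(2)}$.

Finally, for $|x-\sqrt3|<\frac1{10}$ we have $|t(x)|=|x-\sqrt3|\,|x|\,|x+\sqrt3|\le0.1\cdot1.84\cdot3.57<1$, so $|T(x)|<B\le H$ and $T(x)\in\mathcal E$. This disc is connected and contains $\sqrt3\in I_3$, so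
\begin{equation}\label{eq:disc}
\{|x-\sqrt3|<\tfrac1{10}\}\subset V_{(3)} .
\end{equation}

\section{One linear constraint}\label{sec:constraint}

\subsection*{What the derivative has to do}

From now on $m$ is odd, $n=3m+2$, and
\[
E=P^m,\qquad e^{m\theta(-1)}=E,\qquad e^{m\theta(1)}=-E .
\]
We normalize $\tilde\pi_n=\frac{(2B)^m}n\pi_n$, so that $\tilde\pi_n'$ has degree $3m+1$ and leading coefficient $(2B)^m$. Among all polynomials with the degree and leading coefficient of $\tilde\pi_n$, this one has the smallest Sobolev norm.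

Fix base points $\xi_1\in I_1$, $\xi_3\in I_3$, and for a polynomial $s$ put
\[
L(s)=\int_{\xi_1}^{\xi_3}s\,dx .
\]
The following heuristic argument shows what to look for. Suppose that $q$ has $L^2(\mu_1)$ norm about $1$. Then $q$ is of subexponential size on $\Sigma$ and may be as large as about $E$ at the points $\pm1$, where $\operatorname{Re}\theta$, restricted to $[\xi_1,\xi_3]$, has its maxima. If $L(q)$ is that large, then every primitive of $q$ is of size $E$ on $I_1$ or on $I_3$, and its $L^2(\mu_0)$ norm is huge. So the condition $L(\tilde\pi_n')\approx0$ is forced. If it holds, then the primitive costs very little. By Laplace's method $L(q)$ is nearly proportional to $q(1)+q(-1)$. We therefore expect that, up to small errors, $q=\tilde\pi_n'$ solves the extremal problem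
\[
\text{minimize }\|q\|_{L^2(\mu_1)}\ \text{ with given leading coefficient and } q(1)+q(-1)=0 ,
\]
which means
\begin{equation}\label{eq:lagrange}
q(1)+q(-1)=0,\qquad \int qr\,d\mu_1=\mathrm{const}\cdot\bigl(r(1)+r(-1)\bigr)\quad(\deg r\le 3m).
\end{equation}

\subsection*{Solving the constrained problem}

We look for weights for which \eqref{eq:lagrange} has an approximate solution in closed form. Let $D$ be a real polynomial of degree at most $2$, positive on $\mathbf R$, and let
\begin{equation}\label{eq:mu1}
d\mu_1=\frac{\sqrt{1-T^2}}{|T'|\,D}\,dx\quad\text{on }\Sigma .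
\end{equation}
Let $U_j$ denote the Chebyshev polynomials of the second kind. For real $a$ and a real polynomial $b$ with $\deg b\le\deg D$ put $A(x)=x+a$ and
\begin{equation}\label{eq:fdef}
f=\frac{Ae^\theta+b}{2y},\qquad \tilde f=-\frac{Ae^{-\theta}+b}{2y},\qquad q_m=A\,U_m(T)+b\,U_{m-1}(T).
\end{equation}
The functions $f,\tilde f$ are analytic in $\mathbf C\setminus\Sigma$, and $f(x)=x+O(1)$ at $\infty$. The polynomial $q_m$ has degree $3m+1$ and leading coefficient $(2B)^m$. Since $U_{j-1}(T)=(e^{j\theta}-e^{-j\theta})/(2y)$,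
\begin{equation}\label{eq:qm}
q_m=e^{m\theta}f+e^{-m\theta}\tilde f .
\end{equation}
Away from $\Sigma$ the first term dominates, so the zeros of $q_m$ there are, in the limit, those of $f$.

\begin{lemma}\label{lem:residue}
Suppose that $\tilde f/D$ is analytic in $\mathbf C\setminus\Sigma$. Then for $m$ odd and $\deg r\le3m$
\begin{equation}\label{eq:residue}
\int q_mr\,d\mu_1=\frac{\pi H}{3B}\,E^{-1}\Bigl(\frac{\tilde f(1)}{D(1)}\,r(1)-\frac{\tilde f(-1)}{D(-1)}\,r(-1)\Bigr).
\end{equation}
\end{lemma}

\begin{proof}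
By \eqref{eq:bdry}, $d\mu_1=\frac1i\,\frac{y_+}{T'D}\,dx$ on $\Sigma$. Also by \eqref{eq:bdry}, $f_+=\tilde f_-$ and $e^{m\theta_+}f_+=e^{-m\theta_-}\tilde f_-$, so \eqref{eq:qm} gives
\[
q_my_+=e^{-m\theta_+}\tilde f_+y_+-e^{-m\theta_-}\tilde f_-y_- .
\]
With $G=e^{-m\theta}\tilde f\,y\,r/(T'D)$ the integral in \eqref{eq:residue} is $\frac1i\int_\Sigma(G_+-G_-)\,dx$, which is $\frac1i$ times a clockwise contour integral of $G$ around $\Sigma$. The contour may be collapsed onto $\Sigma$ because $\tilde fy=-\frac12(Ae^{-\theta}+b)$ is bounded near $\Sigma$ and $T'D\ne0$ on $\Sigma$. Off $\Sigma$ the only singularities of $G$ are the zeros $\pm1$ of $T'$, at which $G$ has at most simple poles. At $\infty$ we have $\tilde fy=O(x^{\deg D})$, because $Ae^{-\theta}=O(x^{-2})$ and $\deg b\le\deg D$; hence $G=O(x^{-3m}\cdot x^{\deg D}\cdot x^{3m}\cdot x^{-2}\cdot x^{-\deg D})=O(x^{-2})$, and there is no contribution from $\infty$. So the integral equals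
\[
2\pi\sum_{c=\pm1}e^{-m\theta(c)}\,\frac{\tilde f(c)\,y(c)}{T''(c)\,D(c)}\,r(c).
\]
Insert $y(\pm1)/T''(\pm1)=-H/(6B)$ and $e^{-m\theta(\pm1)}=\mp E^{-1}$, where the sign uses that $m$ is odd.
\end{proof}

For \eqref{eq:lagrange} we need equal coefficients of $r(1)$ and $r(-1)$ in \eqref{eq:residue}, and $q_m(1)+q_m(-1)$ should be small. By \eqref{eq:qm} this sum is $E\,(f(-1)-f(1))+O(E^{-1})$. So we require
\begin{equation}\label{eq:two}
f(1)=f(-1),\qquad \frac{\tilde f(1)}{D(1)}=-\frac{\tilde f(-1)}{D(-1)} .
\end{equation}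
By \eqref{eq:pm1},
\begin{equation}\label{eq:values}
\begin{aligned}
2Hf(1)&=(1+a)P-b(1), &\qquad 2Hf(-1)&=b(-1)-(1-a)P,\\
2H\tilde f(1)&=b(1)-(1+a)Q, &\qquad 2H\tilde f(-1)&=(1-a)Q-b(-1),
\end{aligned}
\end{equation}
so \eqref{eq:two} is equivalent to
\begin{equation}\label{eq:twob}
b(1)+b(-1)=2P,\qquad \frac{b(1)-(1+a)Q}{D(1)}=\frac{b(-1)-(1-a)Q}{D(-1)} .
\end{equation}
For even $m$ the signs of $e^{m\theta(\pm1)}$ agree and the conditions change; for instance, the first one becomes $f(1)=-f(-1)$. We need only one subsequence and keep $m$ odd.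

\subsection*{The simplest weight}

\begin{example}\label{ex:toy}
This example only serves as motivation. Let $D=1$. Then $b$ is a constant, Lemma \ref{lem:residue} has no hypothesis to check, and \eqref{eq:twob} gives $b=P$, $a=0$. So the solution is
\[
q_m=x\,U_m(T)+P\,U_{m-1}(T),\qquad f=\frac{xe^\theta+P}{2y}.
\]
On the gap $(1,\alpha_3)$ between $1$ and $I_3$ we have $e^\theta<0$. Consider $\psi(x)=x|e^{\theta(x)}|$ there. We have $\psi(1)=P$, and $\psi'(1)=P>0$ because $\theta'(1)=0$; on the other hand, $\psi(\alpha_3)=\alpha_3<\sqrt3<P$. Hence $\psi(\zeta)=P$, that is, $f(\zeta)=0$, for some $\zeta\in(1,\alpha_3)$. By \eqref{eq:qm} and Hurwitz's theorem $q_m$ has a zero near $\zeta$ for all large odd $m$. Since $T$ maps $(1,\alpha_3]$ into $(-2B,-1]\subset\mathcal E$, this interval lies in $V_{(3)}$. So $\zeta\notin\overline V\cup\Sigma$: the constraint has created a zero away from $\overline V\cup\Sigma$. For $B\to\infty$ the picture is very simple, since then $f\to x+2/t=(x^2-1)(x^2-2)/t$ away from $0,\pm\sqrt3$, and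 $f$ has a zero close to $\sqrt2$.
\end{example}

In this example $\zeta$ is real, hence in $\operatorname{conv}\Sigma$, and does not contradict the conjecture. But $\zeta$ is merely a root of the equation $xe^\theta+P=0$, and nothing in the construction forces such roots to be real. A weight with a parameter lets us move them into the plane.

\section{A weight with a nonreal extremal zero}\label{sec:weight}

We now take $D$ quadratic, with a pair of zeros close to the point $\sqrt3$ of $I_3$:
\[
D(x)=x^2-2\sqrt3\,\gamma x+3,\qquad 0<\gamma<1 .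
\]
The zeros are $d,\bar d=\sqrt3\,(\gamma\pm i\sqrt{1-\gamma^2})$; they are nonreal and simple, and $D>0$ on $\mathbf R$. The unknowns are $a$ and the three coefficients of $b$. The conditions are the two in \eqref{eq:two} and $\tilde f(d)=\tilde f(\bar d)=0$, which is what Lemma \ref{lem:residue} requires. So, for given $B$, each $\gamma$ should give one function $f$. For large $B$ it turns out that $f\approx x+a+D/(2t)$. If $\gamma$ tends to $1$, then $D$ tends to $(x-\sqrt3)^2$, and two zeros of the limit function come together at $\sqrt3$. For $\gamma<1$ close to $1$ they separate in the imaginary direction.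

\begin{proposition}\label{prop:f}
There are $\gamma\in(0,1)$, $B\ge1$, $a\in\mathbf R$, and a real polynomial $b$ of degree at most $2$ such that
\begin{itemize}
\item[(i)] $f(1)=f(-1)$;
\item[(ii)] $\tilde f(1)/D(1)=-\tilde f(-1)/D(-1)$;
\item[(iii)] $\tilde f(d)=\tilde f(\bar d)=0$;
\item[(iv)] $f$ has a zero $x_*$ with $\operatorname{Im}x_*\ne0$ and $|x_*-\sqrt3|<\frac1{10}$;
\item[(v)] $|\operatorname{Im}x_*|>3(\beta_*-\operatorname{Re}x_*)$ (used only in Section \ref{sec:supp}).
\end{itemize}
\end{proposition}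

\begin{proof}
\emph{Step 1: reduction to one linear equation.} Let $\ell=\ell_0+\ell_1x$ be the linear interpolant of $Ae^{-\theta}$ at $d,\bar d$; it is real. Condition (iii) says that $b+\ell$ vanishes at $d$ and $\bar d$, that is, $b=kD-\ell$ with $k\in\mathbf R$. Since $D(1)+D(-1)=8$, the first equation in \eqref{eq:twob} becomes
\[
k=\tfrac14(P+\ell_0).
\]
In the second equation $k$ cancels. With $D(\pm1)=4\mp2\sqrt3\gamma$ and $X=\ell_0+Q$, $Z=\ell_1+aQ$ it reads $(X+Z)(4+2\sqrt3\gamma)=(X-Z)(4-2\sqrt3\gamma)$, that is, $Z=-\frac{\sqrt3\gamma}2X$, or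
\begin{equation}\label{eq:a}
a=-\frac{\sqrt3\,\gamma}2\Bigl(1+\frac{\ell_0}Q\Bigr)-\frac{\ell_1}Q .
\end{equation}
Since $\ell_0,\ell_1$ are affine in $a$, this is an affine equation for $a$.

\emph{Step 2: the limit $B\to\infty$ with $\gamma$ fixed.} Put $Y=\gamma^2$. From $d\bar d=3$ we get
\[
t(d)=d(d^2-d\bar d)=d^2(d-\bar d)\neq0 .
\]
Since $e^{-\theta(d)}\sim1/(2Bt(d))$ and $Q\sim1/(4B)$, we have $e^{-\theta(d)}/Q\to2/t(d)$. So $\ell/Q$ tends, coefficientwise as an affine function of $a$, to the linear interpolant $\hat\ell=\hat\ell_0+\hat\ell_1x$ of $2(x+a)/t(x)$ at $d,\bar d$. We use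
\[
d+\bar d=2\sqrt3\gamma,\quad (d-\bar d)^2=-12(1-Y),\quad d^2+\bar d^2=12Y-6,\quad d^3+\bar d^3=6\sqrt3\,\gamma(4Y-3)
\]
and obtain
\begin{align*}
\hat\ell_1&=\frac2{(d-\bar d)^2}\Bigl[\frac{d+a}{d^2}+\frac{\bar d+a}{\bar d^2}\Bigr]
=-\frac1{6(1-Y)}\Bigl[\frac{2\sqrt3\gamma}3+a\,\frac{12Y-6}9\Bigr]\\
&=-\frac1{9(1-Y)}\bigl[\sqrt3\gamma+a(2Y-1)\bigr],\\
\hat\ell_0&=-\frac2{(d-\bar d)^2}\Bigl[\frac{d(\bar d+a)}{\bar d^2}+\frac{\bar d(d+a)}{d^2}\Bigr]
=\frac1{6(1-Y)}\Bigl[\frac{12Y-6}3+a\,\frac{6\sqrt3\gamma(4Y-3)}9\Bigr]\\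
&=\frac1{3(1-Y)}\Bigl[2Y-1+\frac{a\gamma(4Y-3)}{\sqrt3}\Bigr].
\end{align*}
Insert this into \eqref{eq:a} and multiply by $18(1-Y)$:
\[
18(1-Y)a=-9\sqrt3\gamma(1-Y)-3\sqrt3\gamma(2Y-1)-3aY(4Y-3)+2\sqrt3\gamma+2a(2Y-1).
\]
Collecting terms, the limit equation is
\[
a(12Y^2-31Y+20)=\sqrt3\gamma(3Y-4),\qquad 12Y^2-31Y+20=(4Y-5)(3Y-4)\ne0 .
\]
So for large $B$ equation \eqref{eq:a} has a unique solution $a=a_B$, and $a_B\to a_\infty=-\sqrt3\gamma/(5-4\gamma^2)$. With this choice (i)--(iii) hold. Moreover $\ell\to0$, because $Q\to0$ and $a_B$ is bounded, and $k/B\to1$, because $P\sim4B$. Let $x$ range over a compact subset of $\mathbf C\setminus\{0,\pm\sqrt3\}$; for large $B$ it does not meet $\Sigma$, which shrinks to $\{0,\pm\sqrt3\}$. There $T=Bt\to\infty$ uniformly, hence $e^\theta/(2y)\to1$ and $B/(2y)\to1/(2t)$, and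
\begin{equation}\label{eq:f0}
f\to f_0:=x+a_\infty+\frac{D(x)}{2t(x)}\quad\text{locally uniformly on }\mathbf C\setminus\{0,\pm\sqrt3\}.
\end{equation}

\emph{Step 3: two nonreal zeros of $f_0$.} Put $x=\sqrt3z$ and $a'=a_\infty/\sqrt3=-\gamma/(5-4\gamma^2)$. Then
\[
2tf_0=18h_\gamma(z),\qquad h_\gamma(z)=z(z+a')(z^2-1)+\tfrac16(z^2-2\gamma z+1).
\]
For $\gamma=1$ we have $a'=-1$ and $h_1=(z-1)^2(z^2+z+\frac16)$. Hence for $\gamma\uparrow1$ exactly two roots of $h_\gamma$ tend to $1$, and
\[
h_\gamma(1+w)=(w^2-2\rho w+\sigma)(w^2+e_1w+e_0)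
\]
with real coefficients, $\rho,\sigma\to0$, $e_1\to3$, $e_0\to\frac{13}6$. Now
\[
h_\gamma(1)=\frac{1-\gamma}3,\qquad h_\gamma'(1)=2(1+a')+\frac{1-\gamma}3,\qquad 1+a'=\frac{(1-\gamma)(5+4\gamma)}{5-4\gamma^2},
\]
so $h_\gamma'(1)=O(1-\gamma)$. Comparing coefficients, $\sigma e_0=\frac{1-\gamma}3$ and $\sigma e_1-2\rho e_0=O(1-\gamma)$. Thus $\sigma$ is positive and of exact order $1-\gamma$, while $\rho=O(1-\gamma)$. In particular $\rho^2<\sigma$ for $\gamma$ near $1$, and the two small roots are $w=\rho\pm i\sqrt{\sigma-\rho^2}$. Their imaginary parts are of order $\sqrt{1-\gamma}$, much larger than their real parts, which are $O(1-\gamma)$. Fix $\gamma$ so close to $1$ that $x_0=\sqrt3(1+w)$ satisfies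
\[
|x_0-\sqrt3|<\tfrac1{10},\qquad|\operatorname{Im}x_0|>3(\sqrt3-\operatorname{Re}x_0).
\]
Since $x_0$ is nonreal, $t(x_0)\ne0$ and $f_0(x_0)=0$. By \eqref{eq:f0} and Hurwitz's theorem, for large $B$ the function $f$ has a zero $x_*$ as close to $x_0$ as we like. As $\beta_*\to\sqrt3$ for $B\to\infty$, (iv) and (v) hold for large $B$.
\end{proof}

We fix these $\gamma,B,a,b$ once and for all. The measures in Theorem \ref{thm:main} are
\begin{equation}\label{eq:measures}
d\mu_1=\frac{\sqrt{1-T^2}}{|T'|\,D}\,dx\ \text{ on }\Sigma_1=\Sigma,\qquad d\mu_0=dx\ \text{ on }\Sigma_0=I_1\cup I_3 .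
\end{equation}
By (iii), $\tilde f/D$ is analytic in $\mathbf C\setminus\Sigma$. So by Lemma \ref{lem:residue} and (ii), for odd $m$ and $\deg r\le3m$,
\begin{equation}\label{eq:quasi}
\int q_mr\,d\mu_1=\kappa E^{-1}\bigl(r(1)+r(-1)\bigr),\qquad\kappa=\frac{\pi H}{3B}\,\frac{\tilde f(1)}{D(1)} .
\end{equation}

\section{Polynomial estimates}\label{sec:estimates}

Write $\|\cdot\|_j$ for the norm of $L^2(\mu_j)$, and $\|p\|_S^2=\|p\|_0^2+\|p'\|_1^2$. In this section and the next two, $\mu_1$ is as in \eqref{eq:measures}. Unless we say that $\mu_0$ is Lebesgue measure or refer to \eqref{eq:measures}, we use about $\mu_0$ only the following: it is a finite positive measure with infinite support contained in $I_1\cup I_3$, and for the base points $\xi_1\in I_1$, $\xi_3\in I_3$,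
\begin{equation}\label{eq:Lambda}
\Lambda_m:=\sup\Bigl\{\frac{|r(\xi_1)|+|r(\xi_3)|}{\|r\|_0}:\ r\ne0,\ \deg r\le3m+2\Bigr\}=e^{o(m)} .
\end{equation}
This will be compared with $E=P^m$, which is exponentially large. For Lebesgue measure $\Lambda_m\le Cm^{3/2}$ for all base points, by part (a) of the next lemma. That part bounds a polynomial with a loss of a power of $m$. Part (b), off $\Sigma$, has no loss; this is needed at the saddle points $\pm1$.

\begin{lemma}\label{lem:poly}
(a) If $\deg s\le N$ with $N\ge1$, then $\max_\Sigma|s|\le CN^{3/2}\|s\|_1$; if $\mu_0$ is Lebesgue measure on $I_1\cup I_3$, also $\max_{I_1\cup I_3}|s|\le CN^{3/2}\|s\|_0$. If $\deg s\le3m+2$, then $|s(z)|\le Cm^{3/2}\|s\|_1\,|e^{(m+1)\theta(z)}|$ for all $z\in\mathbf C$, where we read $|e^\theta|=1$ on $\Sigma$.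

(b) If $\deg s\le3m+2$ and $K\subset\mathbf C\setminus\Sigma$ is compact, then $|s(z)|\le C_K\|s\|_1\,|e^{m\theta(z)}|$ for $z\in K$.
\end{lemma}

\begin{proof}
(a) On $I_k=[\alpha_k,\beta_k]$ the density of $\mu_1$, and for $k=1,3$ that of Lebesgue measure, is at least $c\sqrt{(x-\alpha_k)(\beta_k-x)}$; for $\mu_1$ this holds because $1-T^2$ has simple zeros at the endpoints. After an affine change of $I_k$ to $[-1,1]$ expand $s=\sum_{j\le N}c_jU_j$. The $U_j$ are orthogonal with respect to $\sqrt{1-u^2}\,du$, with equal norms, so $\sum c_j^2\le C\|s\|^2$ in the relevant norm. Since $|U_j|\le j+1$ on $[-1,1]$, the Cauchy--Schwarz inequality gives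
\[
\max_{I_k}|s|\le\Bigl(\sum c_j^2\Bigr)^{1/2}\Bigl(\sum_{j\le N}(j+1)^2\Bigr)^{1/2}\le CN^{3/2}\|s\| .
\]
The last claim follows from the Bernstein--Walsh inequality $|s|\le\max_\Sigma|s|\,e^{(\deg s)g}$, since $(3m+2)g\le(3m+3)g=(m+1)\operatorname{Re}\theta$.

(b) The function $h=s\,e^{-(m+2)\theta}y$ is analytic in $\Omega$; at $\infty$ it is $O(x^{3m+2}\cdot x^{-3m-6}\cdot x^3)$, so it vanishes there. The function $|h|^2=|s|^2\,|T^2-1|\,e^{-2(m+2)\operatorname{Re}\theta}$ is subharmonic in $\Omega$ and extends continuously to $\overline{\mathbf C}$ with values $s^2(1-T^2)$ on $\Sigma$. Let $u$ be the harmonic function in $\Omega$ with these boundary values. Then $|h|^2\le u$, and by Harnack's inequality for nonnegative harmonic functions in $\Omega$, $u(z)\le C_Ku(\infty)$ for $z\in K$. Now by \eqref{eq:equil}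
\[
u(\infty)=\int_\Sigma s^2(1-T^2)\,d\omega_\Sigma=\frac1{3\pi}\int_\Sigma s^2\sqrt{1-T^2}\,|T'|\,dx=\frac1{3\pi}\int s^2\,|T'|^2D\,d\mu_1\le C\|s\|_1^2 .
\]
Finally $|s|=|h|\,|e^{m\theta}|\,|e^{2\theta}/y|$, and $e^{2\theta}/y$ is bounded on $K$.
\end{proof}

\paragraph{The measures \eqref{eq:measures} satisfy the assumptions.}
The supports are finite unions of nondegenerate intervals, hence regular for the Dirichlet problem. Let $P_k$ be the monic orthogonal polynomial of degree $k\ge1$ for $\mu_j$. A monic polynomial of degree $k$ has maximum modulus at least $\operatorname{cap}(\Sigma_j)^k$ on $\Sigma_j$, so Lemma \ref{lem:poly}(a) gives $\|P_k\|_j\ge ck^{-3/2}\operatorname{cap}(\Sigma_j)^k$. Let $\mathrm{Ch}_k$ be the monic polynomial of degree $k$ of least maximum modulus on $\Sigma_j$. Then $\|P_k\|_j\le\|\mathrm{Ch}_k\|_j\le\mu_j(\mathbf R)^{1/2}\max_{\Sigma_j}|\mathrm{Ch}_k|$, and $(\max_{\Sigma_j}|\mathrm{Ch}_k|)^{1/k}\to\operatorname{cap}(\Sigma_j)$. Hence $\|P_k\|_j^{1/k}\to\operatorname{cap}(\Sigma_j)$, which is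 Stahl--Totik regularity.

\medskip
The next lemma makes precise that $L(s)$ is governed by $s(1)+s(-1)$. The error must be small compared with $m^{-1/2}E\|s\|_1$, which by Lemma \ref{lem:poly}(b) is, up to a constant factor, an upper bound for the main term.

\begin{lemma}\label{lem:laplace}
Let $\tau=\sqrt{\pi H/(3B)}$. If $\deg s\le3m+1$, then
\[
\bigl|L(s)-\tau m^{-1/2}\bigl(s(1)+s(-1)\bigr)\bigr|\le Cm^{-1}E\|s\|_1 .
\]
\end{lemma}

\begin{proof}
Let $J_\pm=[\pm1-\delta,\pm1+\delta]$ with a small fixed $\delta>0$, inside the gaps of $\Sigma$. On $[\xi_1,\xi_3]$ we have $\operatorname{Re}\theta=0$ on $\Sigma$, and on the gaps $\operatorname{Re}\theta=\log|J(T)|$ increases with $|T|$, which on $[\xi_1,\xi_3]\subset(-2,2)$ attains its maximum $2B$ only at $\pm1$. So $\operatorname{Re}\theta\le\log P-c$ on $[\xi_1,\xi_3]\setminus(J_+\cup J_-)$. By Lemma \ref{lem:poly}(a) this part contributes at most $Cm^{3/2}e^{-cm}E\|s\|_1$ to $L(s)$.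

On $J_\pm$ put $v=x\mp1$, $\phi(v)=\operatorname{Re}\theta(x)-\log P$, $\lambda=3B/H$. By \eqref{eq:pm1}, $\phi(v)=-\lambda v^2+O(|v|^3)$, and for $\delta$ small $\phi(v)\le-cv^2$. From $|e^\alpha-e^\beta|\le|\alpha-\beta|e^{\max(\alpha,\beta)}$,
\[
|e^{m\phi(v)}-e^{-m\lambda v^2}|\le Cm|v|^3e^{-cmv^2}\qquad(|v|\le\delta),
\]
and $\int_{\mathbf R}m|v|^3e^{-cmv^2}\,dv\le Cm^{-1}$. Since $\int_{|v|>\delta}e^{-m\lambda v^2}dv\le Ce^{-cm}$ and $\sqrt{\pi/(\lambda m)}=\tau m^{-1/2}$,
\[
\int_{-\delta}^\delta e^{m\phi}\,dv=\tau m^{-1/2}+O(m^{-1}),\qquad\int_{-\delta}^\delta|v|e^{m\phi}\,dv\le Cm^{-1}.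
\]
On each gap $e^\theta$ is real and of constant sign, so $e^{m\theta(x)}=e^{m\theta(\pm1)}e^{m\phi(v)}$ on $J_\pm$. Write $s=e^{m\theta}F$. By Lemma \ref{lem:poly}(b) on a compact complex neighborhood of $J_\pm$ in $\mathbf C\setminus\Sigma$ we have $|F|\le C\|s\|_1$ there, and Cauchy's estimate gives $|F(x)-F(\pm1)|\le C\|s\|_1|v|$ on $J_\pm$. Hence
\[
\int_{J_\pm}s\,dx=e^{m\theta(\pm1)}F(\pm1)\bigl(\tau m^{-1/2}+O(m^{-1})\bigr)+O(m^{-1}E\|s\|_1),
\]
where $e^{m\theta(\pm1)}F(\pm1)=s(\pm1)$ and $|s(\pm1)|\le CE\|s\|_1$.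
\end{proof}

\section{The asymptotics of the derivative}\label{sec:approx}

The candidate for $\tilde\pi_n'$ is $q_m$. It satisfies the constraint $L=0$ only up to an error, and we first repair this. The primitive of the repaired polynomial is then shown to be nearly Sobolev orthogonal, hence close to $\tilde\pi_n$. From now on $m$ is not only odd but also sufficiently large.

\paragraph{Norms.}
Put $u_m=U_{m-1}(T)$. Since $|U_j(T)|\sqrt{1-T^2}\le1$ on $\Sigma$ and $\int_\Sigma(1-T^2)^{-1/2}dx<\infty$,
\[
\|q_m\|_1+\|u_m\|_1\le C .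
\]

\paragraph{Correction.}
By \eqref{eq:qm} and (i), $q_m(1)+q_m(-1)=E(f(-1)-f(1))+O(E^{-1})=O(E^{-1})$, so Lemma \ref{lem:laplace} gives $|L(q_m)|\le Cm^{-1}E$. Without (i) this would have size $m^{-1/2}E$, and the correction below would not be small. On the other hand, since $m-1$ is even,
\[
u_m(1)+u_m(-1)=2U_{m-1}(2B)=\frac{P^m-P^{-m}}H\ge cE ,
\]
so $L(u_m)\ge cm^{-1/2}E$ by Lemma \ref{lem:laplace}. Put
\[
\varepsilon_m=\frac{L(q_m)}{L(u_m)}=O(m^{-1/2}),\qquad\hat q_m=q_m-\varepsilon_mu_m,\qquad L(\hat q_m)=0,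
\]
\[
p(x)=\int_{\xi_1}^x\hat q_m(s)\,ds=\int_{\xi_3}^x\hat q_m(s)\,ds .
\]
Because $\deg u_m<\deg q_m$, the polynomial $p$ has degree $n$ and leading coefficient $(2B)^m/n$, the same as $\tilde\pi_n$.

\paragraph{The primitive is small on $I_1\cup I_3$.}
We have $\hat q_m=A\,U_m(T)+(b-\varepsilon_m)U_{m-1}(T)$ and $U_j(T)\,T'=\frac1{j+1}\frac d{dx}\mathcal T_{j+1}(T)$, where $\mathcal T_{j+1}$ is the Chebyshev polynomial of the first kind. On $I_1\cup I_3$ we have $|\mathcal T_{j+1}(T)|\le1$, and $A/T'$, $(b-\varepsilon_m)/T'$ are bounded together with their first derivatives. Integrating by parts, from $\xi_1$ on $I_1$ and from $\xi_3$ on $I_3$, we get $|p|\le C/m$ on $I_1\cup I_3$. So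
\[
\|p\|_0\le C/m,\qquad\|p\|_S\le C .
\]

\paragraph{Closeness to $\tilde\pi_n$.}
Let $\deg r<n$, so that $\deg r'\le3m$. By \eqref{eq:quasi},
\[
\langle p,r\rangle_S=\int pr\,d\mu_0+\kappa E^{-1}\bigl(r'(1)+r'(-1)\bigr)-\varepsilon_m\int u_mr'\,d\mu_1 .
\]
The first and third terms are at most $Cm^{-1/2}\|r\|_S$ in modulus. In the second term it matters that the combination is $r'(1)+r'(-1)$, which is what (ii) achieved: up to a factor and an error this is $L(r')=r(\xi_3)-r(\xi_1)$, and the norm $\|r\|_0$ controls it. For a combination that is not proportional to this one, we would have only the bound $CE\|r'\|_1$. Precisely, by Lemma \ref{lem:laplace} and \eqref{eq:Lambda},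
\[
E^{-1}|r'(1)+r'(-1)|\le Cm^{1/2}E^{-1}\bigl(\Lambda_m\|r\|_0+m^{-1}E\|r'\|_1\bigr)\le Cm^{-1/2}\|r\|_S ,
\]
because $\Lambda_m=e^{o(m)}$ and $E=P^m$ with $P>1$. Thus $|\langle p,r\rangle_S|\le Cm^{-1/2}\|r\|_S$. Take $r=p-\tilde\pi_n$, which has degree less than $n$, so that $\langle\tilde\pi_n,r\rangle_S=0$. Then $\|r\|_S^2=\langle p,r\rangle_S$, and therefore
\begin{equation}\label{eq:close}
\|p-\tilde\pi_n\|_S\le Cm^{-1/2},\qquad\|\tilde\pi_n\|_S\le C .
\end{equation}

\paragraph{Conclusion.}
Let $K\subset\mathbf C\setminus\Sigma$ be compact. By \eqref{eq:close} and Lemma \ref{lem:poly}(b), $|e^{-m\theta}(\hat q_m-\tilde\pi_n')|\le C_Km^{-1/2}$ and $|\varepsilon_me^{-m\theta}u_m|\le C_Km^{-1/2}$ on $K$. By \eqref{eq:qm}, $e^{-m\theta}q_m=f+e^{-2m\theta}\tilde f\to f$ uniformly on $K$. Hence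
\begin{equation}\label{eq:deriv}
e^{-m\theta}\,\tilde\pi_n'\to f\quad\text{locally uniformly on }\mathbf C\setminus\Sigma\quad(m\to\infty,\ m\text{ odd}).
\end{equation}

\section{From the derivative to the polynomial}\label{sec:proof}

Put $\Phi_n=e^{-m\theta}\tilde\pi_n$. Then
\begin{equation}\label{eq:ode}
e^{-m\theta}\,\tilde\pi_n'=\Phi_n'+m\theta'\Phi_n .
\end{equation}
If $\Phi_n'$ were negligible, \eqref{eq:deriv} would give $m\Phi_n\to f/\theta'$, and the zeros of $\pi_n$ would follow those of $f$. We do not expect this everywhere: in $V$ the polynomial $\tilde\pi_n$ may be nearly constant and far larger than $|e^{m\theta}|$. But a power bound in $m$ for $\Phi_n$ is enough.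

\begin{lemma}\label{lem:bootstrap}
Let $\Delta\subset\mathbf C\setminus\Sigma$ be a closed disc on which $\theta'\ne0$ and $|\Phi_n|\le Cm^{3/2}$. Then $m\Phi_n\to f/\theta'$ uniformly on every smaller concentric disc.
\end{lemma}

\begin{proof}
Cauchy's estimate gives $\Phi_n'=O(m^{3/2})$ on a slightly smaller disc, and then \eqref{eq:deriv}, \eqref{eq:ode} give $m\theta'\Phi_n=O(m^{3/2})$, so $\Phi_n=O(m^{1/2})$ there. Repeating the argument, $\Phi_n'=O(m^{1/2})$ and $\Phi_n=O(m^{-1/2})$ on a still smaller disc. Then $\Phi_n'=O(m^{-1/2})$ on a third one, and \eqref{eq:deriv}, \eqref{eq:ode} give $m\theta'\Phi_n\to f$. The three radii may be taken as close to that of $\Delta$ as desired.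
\end{proof}

The needed bound is obtained by integrating $\tilde\pi_n'$ from a place where $\tilde\pi_n$ is known, along a path on which $\operatorname{Re}\theta$ stays below its value at the endpoint. In $V_{(3)}$, the component that contains $x_*$, such paths start on $I_3$. Here it matters that $\mu_0$ controls $\tilde\pi_n$ at a point of $I_3$.

\begin{lemma}\label{lem:V3}
If $\Delta$ is a compact subset of $V_{(3)}\setminus I_3$ or of $V_{(1)}\setminus I_1$, then $|\Phi_n|\le Cm^{3/2}$ on $\Delta$.
\end{lemma}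

\begin{proof}
Let $\Delta\subset V_{(3)}\setminus I_3$; the other case is the same with $\xi_1$ in place of $\xi_3$. Let $M=\max_\Delta|e^\theta|<P$. For $z\in\Delta$ write $e^{\theta(z)}=|e^{\theta(z)}|e^{i\alpha}$ and consider the arc of a confocal hyperbola
\[
\eta_\sigma=\tfrac12\bigl(\sigma e^{i\alpha}+\sigma^{-1}e^{-i\alpha}\bigr),\qquad1\le\sigma\le|e^{\theta(z)}| .
\]
We have $\eta_1=\cos\alpha\in[-1,1]$, $J(\eta_\sigma)=\sigma e^{i\alpha}$ for $\sigma>1$, and the arc ends at $T(z)$. It lies in the compact set $[-1,1]\cup\{1<|J|\le M\}\subset\mathcal E$ and has length at most $\frac12\int_1^M(1+\sigma^{-2})\,d\sigma\le M$. The inverse of the conformal map $T:V_{(3)}\to\mathcal E$ has bounded derivative on that compact set. So the preimage of the arc in $V_{(3)}$ is a path of length at most $C$ from some $x'\in I_3$ to $z$, and along it $\operatorname{Re}\theta\le\operatorname{Re}\theta(z)$.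

By \eqref{eq:close} and Lemma \ref{lem:poly}(a), $|\tilde\pi_n'|\le Cm^{3/2}|e^{(m+1)\theta}|$ in $\mathbf C$. In particular, using \eqref{eq:Lambda},
\[
|\tilde\pi_n(x')|\le|\tilde\pi_n(\xi_3)|+|I_3|\max_\Sigma|\tilde\pi_n'|\le C\Lambda_m+Cm^{3/2}.
\]
Integrating $\tilde\pi_n'$ along the path we get $|\tilde\pi_n(z)|\le C\Lambda_m+Cm^{3/2}+Cm^{3/2}|e^{(m+1)\theta(z)}|$. Since $\operatorname{Re}\theta\ge c>0$ on $\Delta$ and $\Lambda_m=e^{o(m)}$, the right side is at most $Cm^{3/2}|e^{m\theta(z)}|$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]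
Take the measures \eqref{eq:measures}. The assumptions were verified in Section \ref{sec:estimates}, and $\Lambda_m\le Cm^{3/2}$. Let $x_*$ be the zero of $f$ from Proposition \ref{prop:f}(iv), and choose a closed disc $\Delta$ centered at $x_*$ with $\Delta\cap\mathbf R=\emptyset$ and $\Delta\subset\{|x-\sqrt3|<\frac1{10}\}$. By \eqref{eq:disc}, $\Delta\subset V_{(3)}\setminus I_3$. On $\Delta$ we have $\theta'=T'/y\ne0$, since the zeros of $T'$ are $\pm1$. By Lemmas \ref{lem:V3} and \ref{lem:bootstrap}, $m\Phi_n\to f/\theta'$ uniformly on every smaller concentric disc. The limit is not identically zero, because $f\sim x$ at $\infty$, and it vanishes at $x_*$. By Hurwitz's theorem $\Phi_n$, and hence $\pi_n$, has a zero in $\Delta$ for every sufficiently large $n=3m+2$ with $m$ odd, that is, for all large $n\equiv5\pmod6$.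

By \eqref{eq:V}, $\overline V\cap V_{(3)}=\emptyset$, so $\Delta$ is disjoint from $\overline V\cup\mathbf R$. The set $W=\mathbf C\setminus\Delta$ is open and contains $\overline V$ and $\operatorname{conv}\Sigma\subset\mathbf R$, but for all large $n\equiv5\pmod6$ some zero of $\pi_n$ is not in $W$.
\end{proof}

\section{All zeros away from $\Sigma\cup\overline V$}\label{sec:supp}

\begin{theorem}\label{thm:supp}
Let $B,\gamma,\Sigma,\mu_1,f$ be as in Section \ref{sec:weight}. Let $\mu_0$ be a finite positive measure with infinite support $\Sigma_0\subset I_1\cup I_3$ that meets both $I_1$ and $I_3$, and suppose that \eqref{eq:Lambda} holds for some $\xi_1\in I_1$, $\xi_3\in I_3$. Then $V=V_{(2)}$, and as $n=3m+2\to\infty$ with $m$ odd: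
\begin{enumerate}
\item $\dfrac{m(2B)^m}n\,e^{-m\theta}\pi_n\to\dfrac f{\theta'}$ locally uniformly on $\mathbf C\setminus(\Sigma\cup\overline V)$.
\item For some $R$ and all large such $n$, $\pi_n$ has no zeros in $|z|\ge R$. Hence outside any neighborhood of $\Sigma\cup\overline V$ the zeros of $\pi_n$ accumulate exactly at the zeros of $f$ there, with multiplicities.
\item The zero $x_*$ of $f$ is not in $\operatorname{conv}(\overline V\cup\Sigma)$. So, with $\mu_0$ as in \eqref{eq:measures}, Conjecture 2 remains false if ``$\overline V$ and the convex hull of $\Sigma$'' is replaced by ``the convex hull of $\overline V\cup\Sigma$''.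
\end{enumerate}
\end{theorem}

\begin{remark}
Condition \eqref{eq:Lambda} holds, for any $\xi_j\in\Sigma_0\cap I_j$, whenever $\mu_0$ is regular in the sense of Stahl and Totik with Dirichlet-regular support. This follows from their theorem that for such $\mu_0$ one has $\limsup_k\bigl(\sup_{\deg r\le k,\,r\ne0}\max_{\Sigma_0}|r|/\|r\|_0\bigr)^{1/k}\le1$. That theorem is quoted without proof and is used only in this remark.
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:supp}]
The identity $V=V_{(2)}$ is \eqref{eq:V}. Lemmas \ref{lem:laplace}--\ref{lem:V3}, the estimates of Lemma \ref{lem:poly} for $\mu_1$, and all of Section \ref{sec:approx} apply, since they use about $\mu_0$ only what is assumed here.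

\emph{Part 1.} The only zeros of $\theta'$ are $\pm1$. The open intervals between $I_2$ and $\pm1$ are mapped by $T$ into $\mathcal E$, so they lie in $V_{(2)}$, and $\pm1\in\overline V$. Hence $\theta'\ne0$ off $\Sigma\cup\overline V$. By Lemma \ref{lem:bootstrap} it suffices to show that every $z_*\in\mathbf C\setminus(\Sigma\cup\overline V)$ has a neighborhood on which $|\Phi_n|\le Cm^{3/2}$. There are three cases. If $g(z_*)<r_0$, then $z_*\in V_{(1)}\cup V_{(3)}$, and Lemma \ref{lem:V3} applies.

\emph{Case $g(z_*)>r_0$.} Choose $r_0<r_1<r_2<g(z_*)$ and a compact neighborhood $N$ of $z_*$ on which $g>r_2$. There are no critical points of $g$ in $\{g>r_0\}$, so $|\nabla g|=\frac13|\theta'|\ge c$ on the compact set $\{r_1\le g\le\max_Ng\}$. The descending gradient line from $z\in N$ therefore reaches $\{g=r_1\}$ after bounded length. The compact set $\{g\le r_1\}$ lies in the open set $\{g<r_2\}$, which is connected by \eqref{eq:connected}, so its points can be joined to $\xi_3$ inside $\{g<r_2\}$ by paths of bounded length.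 Along the whole path from $\xi_3$ to $z$ we have $g\le g(z)$. By \eqref{eq:close} and Lemma \ref{lem:poly}(a), integration of $\tilde\pi_n'$ gives
\[
|\tilde\pi_n(z)|\le C\Lambda_m+Cm^{3/2}|e^{(m+1)\theta(z)}|\le Cm^{3/2}|e^{m\theta(z)}|\qquad(z\in N).
\]

\emph{Case $g(z_*)=r_0$.} Since $z_*\notin\overline V$, the points near $z_*$ with $g<r_0$ lie in $V_{(1)}\cup V_{(3)}$. As $\theta'(z_*)\ne0$, a branch of $\theta$ is a local coordinate. For small $\delta>0$ let $w$ be the point near $z_*$ with $\theta(w)=\theta(z_*)-2\delta$; it lies in $V_{(1)}\cup V_{(3)}$ and not on $\Sigma$. If $z$ is near $z_*$ with $|\operatorname{Re}(\theta(z)-\theta(z_*))|\le\delta$ and $|\operatorname{Im}(\theta(z)-\theta(z_*))|\le\delta$, then $z$ is joined to $w$ by a segment in the $\theta$-coordinate along which $\operatorname{Re}\theta\le\operatorname{Re}\theta(z)$. By Lemma \ref{lem:V3} at the point $w$,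
\[
|\tilde\pi_n(z)|\le|\tilde\pi_n(w)|+Cm^{3/2}|e^{(m+1)\theta(z)}|\le Cm^{3/2}|e^{m\theta(z)}| .
\]

\emph{Part 2.} Since $\deg\tilde\pi_n=3m+2$, the functions $\Phi_n/z^2$ and $f/(\theta'z^2)$ are analytic in a neighborhood of $\infty$ independent of $n$, and $f/(\theta'z^2)\to\frac13$ at $\infty$, because $f\sim z$ and $\theta'\sim3/z$. Choose $R$ with $\Sigma\cup\overline V\subset\{|z|<R\}$ such that $|f/(\theta'z^2)|$ is bounded away from $0$ on $|z|\ge R$. By part 1 on $|z|=R$ and the maximum principle, $m\Phi_n/z^2\to f/(\theta'z^2)$ uniformly on $|z|\ge R$. So there are no zeros of $\pi_n$ in $|z|\ge R$ for large $n$. The rest follows from part 1 and Hurwitz's theorem, since $\theta'$ has neither zeros nor poles off $\Sigma\cup\overline V$.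

\emph{Part 3.} We enclose $\overline V\cup\Sigma$ in a convex set that avoids $x_*$. On the line $x=1+iv$ we have $t(x)=-2-3v^2-iv^3$, so $\operatorname{Re}T\le-2B$ and $T\notin\mathcal E$. Since $T$ is odd, also $T\notin\mathcal E$ on $\operatorname{Re}x=-1$. So the connected set $V_{(2)}\ni0$ lies in $\{|\operatorname{Re}x|<1\}$. On $\overline V$ we have $|T|\le2B$, that is, $|t|\le2$, whereas $|t(x)|\ge|x|(|x|^2-3)>2$ for $|x|>2$; hence $|x|\le2$ there. So
\[
\overline V\subset\{|\operatorname{Re}x|\le1,\ |\operatorname{Im}x|\le2\},\qquad\Sigma\subset[-2,\beta_*].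
\]
The two sets on the right lie in the convex set
\[
\Bigl\{\operatorname{Re}x\le\beta_*,\ |\operatorname{Im}x|\le\frac2{\beta_*-1}(\beta_*-\operatorname{Re}x)\Bigr\}.
\]
Since $\beta_*-1>\sqrt3-1>\frac23$, this set is contained in $\{|\operatorname{Im}x|\le3(\beta_*-\operatorname{Re}x)\}$, and $x_*$ is not in the latter by Proposition \ref{prop:f}(v). As $\operatorname{conv}(\overline V\cup\Sigma)$ is compact, the disc $\Delta$ in the proof of Theorem \ref{thm:main} can be chosen disjoint from it. Then $W=\mathbf C\setminus\Delta$ is an open set containing $\operatorname{conv}(\overline V\cup\Sigma)$, and for all large $n\equiv5\pmod6$ some zero of $\pi_n$ is not in $W$.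
\end{proof}

\begin{thebibliography}{1}
\bibitem{BS} Claude Brezinski, Ahmed Sameh, Editors, \texttt{https://cs.purdue.edu/homes/wxg/SelectedWorks/WGvol2.pdf}.
\end{thebibliography}

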